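
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Birational sequences with infinitely generated value semigroups}


\begin{abstract}
A birational sequence of positive roots of a simple algebraic group $G$ gives
coordinates on the open cell of the flag variety $G/B$. Together with an order
of lexicographic type and a very ample line bundle it defines a valuation
and a value semigroup. It has been conjectured that this semigroup is always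
finitely generated. We show that this is false. If $G$ is not of type $A$, then
for the lexicographic order, and also for the lexicographic order read from the
last coordinate, there is a birational sequence in which every positive root
occurs exactly once and whose semigroup fails to be finitely generated for
every very ample line bundle. For $\mathrm{Sp}_4$ the sequences are explicit.
The obstruction is a divisor that meets the general fiber of a projection
$G/B\to G/P$ in two points, where $P$ is a minimal parabolic subgroup. For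
$\mathrm{SL}_2$ and $\mathrm{SL}_3$ the conjecture holds.
\end{abstract}

\section{The question and the results}

\subsection{Coordinates, valuations, semigroups}

Let $G$ be a connected, simply connected, simple algebraic group over
$\mathbb{C}$, and let $T\subset B\subset G$ be a maximal torus and a Borel
subgroup. Write
$\mathfrak g=\mathrm{Lie}\,G=\mathfrak n^+\oplus\mathfrak h\oplus\mathfrak n^-$
with $\mathfrak h=\mathrm{Lie}\,T$ and
$\mathrm{Lie}\,B=\mathfrak n^+\oplus\mathfrak h$. Let $\Delta_+$ be the set of
roots of $\mathfrak n^+$, let $N=|\Delta_+|$, and put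
$U^-=\exp(\mathfrak n^-)$. For $\alpha\in\Delta_+$ choose $f_\alpha$ with
$\mathfrak g_{-\alpha}=\langle f_\alpha\rangle$ and put
$U_{-\alpha}=\{\exp(tf_\alpha)\mid t\in\mathbb C\}$. The simple roots are
$\alpha_j$, the fundamental weights are $\varpi_j$, and $f_j=f_{\alpha_j}$.

A sequence $S=(\beta_1,\dots,\beta_N)$ of positive roots is a
\emph{birational sequence} if the map
\[
U_{-\beta_1}\times\cdots\times U_{-\beta_N}\to U^-,\qquad
(e^{x_1f_{\beta_1}},\dots,e^{x_Nf_{\beta_N}})\mapsto
\prod_{k=1}^N e^{x_kf_{\beta_k}}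
\]
is birational. Every ordering of $\Delta_+$ is birational, but roots may also
repeat, as in $(\alpha_1,\alpha_2,\alpha_1)$ for $\mathrm{SL}_3$. The sequence
identifies $\mathbb C(U^-)$ with $\mathbb C(x_1,\dots,x_N)$, and it turns
regular functions on $U^-$ into polynomials in $x_1,\dots,x_N$.

We order $\mathbb Z^N$ in one of four ways: by lex (compare the first
coordinates, then the second, and so on), by rlex (compare the last
coordinates, then the last but one, and so on), or by the opposite orders oplex
of lex and roplex of rlex. Given such an order $\succ$, let $\nu(f)$, for a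
nonzero polynomial $f=\sum_n c_nx^n$, be the $\succ$-minimal $n$ with
$c_n\ne0$, and let $\nu(f/g)=\nu(f)-\nu(g)$. So lex picks the lexicographically
lowest exponent and oplex the highest. All four orders are compatible with
addition, so $\nu(fg)=\nu(f)+\nu(g)$.

Let $\lambda$ be a dominant integral weight such that the line bundle
$\mathcal L_\lambda$ on $X=G/B$ is very ample. Then
$H^0(X,\mathcal L_\lambda^m)\cong V(m\lambda)^*$, where $V(m\lambda)$ is the
irreducible representation with highest weight $m\lambda$ and highest weight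
vector $v_{m\lambda}$. A linear form $\xi\in V(m\lambda)^*$ becomes the
function $u\mapsto\xi(u\,v_{m\lambda})$ on the open cell
$U^-B/B\cong U^-$, hence a polynomial in $x_1,\dots,x_N$. The object of study
is the semigroup
\[
\Gamma(S,\succ,\lambda)=\{(m,\nu(\xi))\mid m\ge0,\
\xi\in V(m\lambda)^*\setminus\{0\}\}\subseteq\mathbb N\times\mathbb N^N .
\]
It is closed under addition because sections can be multiplied, and it contains
$0$, the value of the nonzero constants ($m=0$).

\subsection{What is asked}

By Gaussian elimination on monomials, a finite-dimensional space of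
polynomials takes exactly as many values under $\nu$ as its dimension. So level
$m$ of $\Gamma(S,\succ,\lambda)$ consists of $\dim V(m\lambda)$ lattice points,
one for each element of a suitable basis. If the semigroup is finitely
generated, then it spans a closed rational polyhedral cone, the slice of this
cone at $m=1$ is a rational polytope, and the semigroup algebra is the
coordinate ring of an affine toric variety. The graded ring
$\bigoplus_mV(m\lambda)^*$ is itself finitely generated, in fact by
$V(\lambda)^*$: the $m$-fold products span a nonzero $G$-submodule of the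
irreducible module $V(m\lambda)^*$. But finite generation of a ring does not
formally pass to its value semigroup.

The first example is encouraging. For $G=\mathrm{SL}_2$ the functions at level
$m$ are the polynomials in one variable of degree at most $m\lambda_1$, where
$\lambda=\lambda_1\varpi_1$. For each of the four orders the semigroup is
$\{(m,k)\mid0\le k\le m\lambda_1\}$, which is generated by the elements
$(1,k)$ with $0\le k\le\lambda_1$. The following was proposed in
\cite{source}.

\begin{conjecture}\label{conj}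
For every $G$ as above, every birational sequence $S$, every
$\succ\ \in\{\mathrm{lex},\mathrm{oplex},\mathrm{rlex},\mathrm{roplex}\}$ and
every dominant integral $\lambda$ with $\mathcal L_\lambda$ very ample, the
semigroup $\Gamma(S,\succ,\lambda)$ is finitely generated.
\end{conjecture}

\subsection{Results}

Conjecture~\ref{conj} is false, and it already fails in rank two.

\begin{theorem}\label{thm:sp4}
Let $G=\mathrm{Sp}_4$ with simple roots $\alpha$ (short) and $\beta$ (long).
Put
\[
S=(2\alpha+\beta,\ \alpha,\ \alpha+\beta,\ \beta),\qquad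
S'=(\alpha,\ \alpha+\beta,\ \beta,\ 2\alpha+\beta).
\]
Then, for every $\lambda$ with $\mathcal L_\lambda$ very ample, neither
$\Gamma(S,\mathrm{lex},\lambda)$ nor $\Gamma(S',\mathrm{rlex},\lambda)$ is
finitely generated.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $G$ be of any type other than $A_n$. For $\succ\ =\mathrm{lex}$, and also
for $\succ\ =\mathrm{rlex}$, there is a birational sequence $S$ containing
every positive root exactly once with the following property: for every
$\lambda$ with $\mathcal L_\lambda$ very ample, the semigroup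
$\Gamma(S,\succ,\lambda)$ is not finitely generated.
\end{theorem}

\begin{theorem}\label{thm:A}
For $G=\mathrm{SL}_2$ and $G=\mathrm{SL}_3$ the conjecture holds, for all
birational sequences, all four orders and all very ample $\mathcal L_\lambda$.
\end{theorem}

The groups of rank at most two are $\mathrm{SL}_2$, $\mathrm{SL}_3$,
$\mathrm{Sp}_4$ and the group of type $G_2$. So in rank at most two the
conjecture holds exactly for $\mathrm{SL}_2$ and $\mathrm{SL}_3$. We do not
settle whether it holds for $\mathrm{SL}_n$ with $n\ge4$, nor whether it can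
fail when only oplex and roplex are allowed.

\subsection{The idea}\label{sec:idea}

For a simple root $\alpha_j$ let $P_{\alpha_j}\supset B$ be the minimal
parabolic subgroup containing $U_{-\alpha_j}$. The fibers of
$G/B\to G/P_{\alpha_j}$ are projective lines; we call them lines of type
$\alpha_j$. On the open cell they are the curves
$\{ue^{tf_j}\mid t\in\mathbb C\}$, and a section of $\mathcal L_\lambda$ is a
function whose degree in $t$ along them is at most $\lambda_j$, for each $j$
(Lemma~\ref{lem:sections}). We let the coordinate $z$ belonging to the highest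
root be compared first. Outside type $A$ the function $z$ is \emph{quadratic}
along the lines of one particular type $\alpha_\star$ and constant along
all others, provided that the sequence is chosen well. So the divisor
$E=\{z=0\}$ meets a general line of type $\alpha_\star$ in two points, and
exchanging them is a birational involution $\sigma$ of $E$.

A section of $\mathcal L_\lambda^m$ divisible by $z^k$ has the form $z^k\psi$,
where $\psi$ has degree at most $m\lambda_\star-2k$ along these lines. In the
extreme case $k=m\lambda_\star/2$ the function $\psi$ is constant on each line,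
so $\psi|_E$ is $\sigma$-invariant. If one unit of degree is left, a restriction
can have a $\sigma$-even and a $\sigma$-odd part. Consequently, after
rescaling, there are values arbitrarily close to the extreme face
$k=m\lambda_\star/2$ whose limit does not come from any value on the face
itself. The cone spanned by the semigroup is then not closed, whereas a
finitely generated cone is closed.

Section~\ref{sec:tools} contains the two tools, Section~\ref{sec:sp4} carries
out the argument by hand for $\mathrm{Sp}_4$, Sections~\ref{sec:coords}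
and~\ref{sec:proof} treat the general case, and Section~\ref{sec:A} treats
$\mathrm{SL}_3$.

\section{Two tools}\label{sec:tools}

Write $\lambda=\sum_j\lambda_j\varpi_j$. If $\mathcal L_\lambda$ is very ample,
then $\lambda_j\ge1$ for all $j$, since $\mathcal L_\lambda$ has degree
$\lambda_j$ on the line $P_{\alpha_j}/B$. This is the only consequence of very
ampleness that we use.

\subsection{Sections as functions with bounded degrees}

For $0\ne\varphi\in\mathbb C[U^-]$ let $\deg_j\varphi$ be the degree in $t$ of
$\varphi(ue^{tf_j})\in\mathbb C[U^-][t]$, and put $\deg_j0=-\infty$. Since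
$\mathbb C[U^-]$ is a domain,
\[
\deg_j(\varphi\psi)=\deg_j\varphi+\deg_j\psi,\qquad
\deg_j(\varphi+\psi)\le\max(\deg_j\varphi,\deg_j\psi).
\]

\begin{lemma}\label{lem:sections}
Let $\mu=\sum_j\mu_j\varpi_j$ be dominant. The map
$V(\mu)^*\to\mathbb C[U^-]$, $\xi\mapsto(u\mapsto\xi(uv_\mu))$, is injective
with image
\[
R_\mu=\{\varphi\in\mathbb C[U^-]\mid\deg_j\varphi\le\mu_j
\text{ for all }j\}.
\]
\end{lemma}

\begin{proof}
The map is injective because $U^-v_\mu$ spans $V(\mu)$. For
$X\in\mathfrak n^-$ put
$(R_X\varphi)(u)=\frac{d}{dt}\big|_{t=0}\varphi(ue^{tX})$. This is the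
derivative of the right regular action, so it extends to a representation
$P\mapsto R_P$ of the enveloping algebra $U(\mathfrak n^-)$ on
$\mathbb C[U^-]$. By Taylor's formula
$\varphi(ue^{tf_j})=\sum_k\frac{t^k}{k!}(R_{f_j}^k\varphi)(u)$, so
\[
\deg_j\varphi\le\mu_j\iff R_{f_j}^{\mu_j+1}\varphi=0 .
\]

If $\varphi(u)=\xi(uv_\mu)$, then
$(R_{f_j}^{\mu_j+1}\varphi)(u)=\xi(uf_j^{\mu_j+1}v_\mu)=0$. Conversely, let
$R_{f_j}^{\mu_j+1}\varphi=0$ for all $j$, and define a linear form on
$U(\mathfrak n^-)$ by $\chi(P)=(R_P\varphi)(1)$. Then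
$\chi(Pf_j^{\mu_j+1})=(R_PR_{f_j}^{\mu_j+1}\varphi)(1)=0$ for all $P$ and $j$.
Since
\[
V(\mu)\cong U(\mathfrak n^-)\Big/\sum_jU(\mathfrak n^-)f_j^{\mu_j+1},
\qquad Pv_\mu\leftrightarrow P,
\]
by \cite[Thm.~2.6]{HumO}, the form $\chi$ descends to $\xi\in V(\mu)^*$ with
$\xi(Pv_\mu)=\chi(P)$. For $X\in\mathfrak n^-$, Taylor's formula gives
$\varphi(e^X)=\sum_k\frac1{k!}(R_X^k\varphi)(1)=
\sum_k\frac1{k!}\xi(X^kv_\mu)=\xi(e^Xv_\mu)$. Since $U^-=\exp(\mathfrak n^-)$,
this is $\varphi(u)=\xi(uv_\mu)$ for all $u\in U^-$.
\end{proof}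

\subsection{A criterion for infinite generation}

\begin{lemma}\label{lem:cone}
Let $\Gamma\subset\mathbb Z^d$ be a semigroup containing $0$, and let
$p\in\mathbb Q^d$ be a limit of points $\frac1mv$ with $v\in\Gamma$ and
$m\geq 1$ an integer. If $Mp\notin\Gamma$ for every integer $M\ge1$, then
$\Gamma$ is not finitely generated.
\end{lemma}

\begin{proof}
Suppose that $g_1,\dots,g_r$ generate $\Gamma$. The cone
$\sum_i\mathbb R_{\ge0}g_i$ is closed and contains all the points
$\frac1mv$, so it contains $p$. By Carath\'eodory's theorem $p$ is a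
nonnegative combination of linearly independent $g_i$. Its coefficients solve a
rational linear system with a unique solution, so they are rational. Clearing
denominators gives $Mp\in\Gamma$ for some $M\ge1$, a contradiction.
\end{proof}

The proof shows a little more: under the hypotheses of the lemma, the cone
spanned by $\Gamma$ does not contain $p$, so it is not closed.

\section{The mechanism for $\mathrm{Sp}_4$}
\label{sec:sp4}

Let $G=\mathrm{Sp}_4$, with $\alpha$ short, $\beta$ long and highest root
$\theta=2\alpha+\beta$. We treat the sequence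
$S=(\theta,\alpha,\alpha+\beta,\beta)$ with lex and
$\lambda=\varpi_\alpha+\varpi_\beta$.

\paragraph{The lines.}
Rescaling root vectors rescales the coordinates and does not change $\nu$. So
we may take
\[
f_{\alpha+\beta}=[f_\beta,f_\alpha],\qquad
f_\theta=\tfrac12[f_\alpha,f_{\alpha+\beta}] .
\]
All other brackets of the four root vectors vanish, since $\alpha+2\beta$,
$3\alpha+\beta$, $3\alpha+2\beta$ and $2\alpha+2\beta$ are not roots. Write
\[
u=e^{zf_\theta}e^{y_1f_\alpha}e^{y_2f_{\alpha+\beta}}e^{wf_\beta}.
\]
Right multiplication by $e^{tf_\beta}$ sends $w$ to $w+t$ and fixes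
$z,y_1,y_2$. For $e^{tf_\alpha}$, first
$\mathrm{Ad}(e^{wf_\beta})f_\alpha=f_\alpha+wf_{\alpha+\beta}$. Next, if
$[X,Y]$ commutes with $X$ and $Y$, then
$e^{X+Y}=e^Xe^Ye^{-\frac12[X,Y]}$ and $e^Xe^Y=e^Ye^Xe^{[X,Y]}$. Therefore
\[
e^{wf_\beta}e^{tf_\alpha}
=e^{tf_\alpha+twf_{\alpha+\beta}}e^{wf_\beta}
=e^{tf_\alpha}e^{twf_{\alpha+\beta}}e^{-t^2wf_\theta}e^{wf_\beta},
\]
\[
e^{y_2f_{\alpha+\beta}}e^{tf_\alpha}
=e^{tf_\alpha}e^{y_2f_{\alpha+\beta}}e^{-2ty_2f_\theta}.
\]
Since $f_\theta$ is central in $\mathfrak n^-$, $u\mapsto ue^{tf_\alpha}$ is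
the substitution
\begin{equation}\label{eq:sp4}
z\mapsto z-2ty_2-t^2w,\qquad y_1\mapsto y_1+t,\qquad
y_2\mapsto y_2+tw,\qquad w\mapsto w .
\end{equation}
So $z,y_1,y_2,w$ have degrees $2,1,1,0$ with respect to $\alpha$ and
$0,0,0,1$ with respect to $\beta$.

\paragraph{The involution.}
The line of type $\alpha$ through a general point of $E=\{z=0\}$ meets $E$
again where $-2ty_2-t^2w=0$ with $t\ne0$, that is, at $t=-2y_2/w$. By
\eqref{eq:sp4}, moving to this second point is the map
\[
\sigma:\quad y_1\mapsto y_1-\frac{2y_2}{w},\qquad y_2\mapsto-y_2,\qquad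
w\mapsto w .
\]
A function $\psi$ with $\deg_\alpha\psi\le0$ is constant along each line, so
$\psi|_E$ is $\sigma$-invariant.

\paragraph{Values close to the face.}
On $E$ write $wy_1=D+y_2$ with $D=wy_1-y_2$. Here $D$ is $\sigma$-invariant and
$y_2$ is $\sigma$-odd. By \eqref{eq:sp4}, the functions
\[
D=wy_1-y_2,\qquad\Delta=y_2^2+wz
\]
are unchanged along the lines, and $\Delta|_E=y_2^2$. So, replacing $y_2^2$ by
$\Delta$, we can extend the even and the odd part of $(wy_1)^n$ from $E$ to the
cell: the even part with $\deg_\alpha\le0$, the odd part at the cost of one unit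
of $\deg_\alpha$. In formulas, separate even and odd powers of $T$,
\begin{equation}\label{eq:AB}
(X+T)^n=A_n(X,T^2)+T\,B_n(X,T^2),
\end{equation}
and put $J_n=A_n(D,\Delta)+y_2B_n(D,\Delta)$. Then
\[
J_n|_E=(D+y_2)^n=w^ny_1^n,\qquad\deg_\alpha J_n\le1,\qquad
\deg_\beta J_n\le n,
\]
the last bound because $\deg_\beta D=\deg_\beta\Delta=1$ and
$\deg_\beta y_2=0$. For instance, $J_1=wy_1$ and $J_2=w^2y_1^2+wz$.

For odd $m$ the function $z^{(m-1)/2}J_m$ has $\deg_\alpha\le m$ and
$\deg_\beta\le m$. By Lemma~\ref{lem:sections} it comes from $V(m\lambda)^*$.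
Since lex compares the $z$-exponent first, its value is given by the
$z$-exponent $\frac{m-1}2$, the $y$-exponent $(m,0)$ and the $w$-exponent $m$.
After division by $m$ these elements of $\Gamma(S,\mathrm{lex},\lambda)$
converge to
\[
p=(1;\ \tfrac12;\ 1,0;\ 1)
\qquad\text{(level; $z$; $y_1,y_2$; $w$).}
\]

\paragraph{The face itself.}
Suppose $Mp\in\Gamma(S,\mathrm{lex},\lambda)$ for some $M\ge1$. Then $M$ is
even, and there is $\varphi\in R_{M\lambda}$ with value $(\frac M2;M,0;M)$. All
monomials of $\varphi$ have $z$-exponent at least $M/2$, so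
$\varphi=z^{M/2}\psi$ with $\psi$ a polynomial and
$\deg_\alpha\psi\le M-2\cdot\frac M2=0$. Hence
$\psi_0=\psi|_{z=0}$ is $\sigma$-invariant, and its lowest monomial is
$y_1^Mw^M$. As $\sigma$ is linear in $y=(y_1,y_2)$ over $\mathbb C(w)$, the
component $\psi_M$ of $\psi_0$ of degree $M$ in $y$ is $\sigma$-invariant too.
Every $y$-exponent $(b_1,b_2)$ in it satisfies $b_1+b_2=M$ and
$(b_1,b_2)\ge_{\mathrm{lex}}(M,0)$, so it equals
$(M,0)$. Thus $\psi_M=g(w)y_1^M$ with $g\ne0$. But
$\bigl(y_1-\frac{2y_2}w\bigr)^M\ne y_1^M$, as the coefficient of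
$y_1^{M-1}y_2$ shows. This contradiction and Lemma~\ref{lem:cone} prove that
$\Gamma(S,\mathrm{lex},\varpi_\alpha+\varpi_\beta)$ is not finitely generated.

\section{Coordinates adapted to the highest root}\label{sec:coords}

In this section $G$ is not of type $A$. In the general case the role of $w$ is
played by a polynomial $\kappa$ in the coordinates of a smaller unipotent
group, and the role of $y_2$ by a linear form $L$. The point that needs care is
$\kappa\ne0$.

\subsection{The grading}

Let $\theta$ be the highest root and $\theta^\vee$ its coroot. We use the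
following standard facts \cite[VI, \S1.8, Prop.~25 and the Plates]{Bou}:
$\langle\beta,\theta^\vee\rangle\in\{0,1\}$ for
$\beta\in\Delta_+\setminus\{\theta\}$, and, outside type $A$, exactly one
simple root $\alpha_\star$ satisfies
$\langle\alpha_\star,\theta^\vee\rangle\ne0$. The rank is at least two, so
$\alpha_\star\ne\theta$ and
$\langle\alpha_\star,\theta^\vee\rangle=1$. Hence
$\langle\beta,\theta^\vee\rangle$ is the coefficient of $\alpha_\star$ in
$\beta$. We write $f_\star$, $\deg_\star$, $\lambda_\star$ for the objects with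
index $\star$. Put
\[
\Phi_i=\{\beta\in\Delta_+\mid\langle\beta,\theta^\vee\rangle=i\},\qquad
\mathfrak n_i=\bigoplus_{\beta\in\Phi_i}\mathfrak g_{-\beta},\qquad
U_0^-=\exp\mathfrak n_0 .
\]
Thus $\Phi_2=\{\theta\}$, $\alpha_\star\in\Phi_1$, and $\alpha_j\in\Phi_0$ for
$j\ne\star$. We have
$[\mathfrak n_i,\mathfrak n_j]\subset\mathfrak n_{i+j}$, and $f_\theta$ is
central in $\mathfrak n^-$.

For $\beta\in\Phi_1$ the reflection in $\theta$ sends $\beta$ to
$\beta-\theta$, so $\theta-\beta$ is a root. Its $\alpha_\star$-coefficient is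
$2-1=1$, so it is positive and lies in $\Phi_1$, and $\theta-\beta\ne\beta$
because $2\beta$ is not a root. Hence $\Phi_1$ is a disjoint union of pairs
$\{\beta,\theta-\beta\}$. Moreover
$[\mathfrak n_1,\mathfrak n_1]\subset\mathbb Cf_\theta$, and for
$\beta,\beta'\in\Phi_1$ we have $[f_\beta,f_{\beta'}]\ne0$ if and only if
$\beta+\beta'=\theta$.

\subsection{The coordinates}

Enumerate $\Phi_1=\{\gamma_1,\dots,\gamma_{2r}\}$ with
$\gamma_1=\alpha_\star$ and $\gamma_2=\theta-\alpha_\star$, and
$\Phi_0=\{\eta_1,\dots,\eta_s\}$ arbitrarily. Write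
$[f_{\gamma_i},f_{\gamma_j}]=\omega_{ij}f_\theta$. Products of root subgroups
in any order give coordinates on $U^-$ and on $U^-_0$
\cite[28.1]{HumLAG}. So every $u\in U^-$ is uniquely
\[
u=e^{zf_\theta}\,e^{y_1f_{\gamma_1}}\cdots e^{y_{2r}f_{\gamma_{2r}}}\,l,\qquad
l=e^{w_1f_{\eta_1}}\cdots e^{w_sf_{\eta_s}}\in U_0^-,
\]
and $(z,y,w)\mapsto u$ is an isomorphism $\mathbb A^N\to U^-$. Since
$e^{zf_\theta}$ is central in $U^-$, it may also be written last. So
\[
S=(\theta,\gamma_1,\dots,\gamma_{2r},\eta_1,\dots,\eta_s),\qquad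
S'=(\gamma_1,\dots,\gamma_{2r},\eta_1,\dots,\eta_s,\theta)
\]
are birational sequences with the same coordinate functions $z,y,w$. We use lex
for $S$ and rlex for $S'$. In both cases \emph{$z$ is compared first}. After
that,
\begin{itemize}
\item for $S$ with lex: $y$ is compared by lex, then $w$ by lex;
\item for $S'$ with rlex: $w$ is compared by rlex, then $y$ by rlex.
\end{itemize}
In both cases we write exponents as triples ($z$-exponent; $y$-exponent;
$w$-exponent), and $\epsilon_1=(1,0,\dots,0)$.

\subsection{The lines of type $\alpha_\star$}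

To move $e^{tf_\star}$ past $l$ we need
$\mathrm{Ad}(l)f_\star\in\mathfrak n_1$. Write
\[
\mathrm{Ad}(l)f_\star=\sum_{i=1}^{2r}c_i(w)f_{\gamma_i},\qquad
c=(c_1,\dots,c_{2r}).
\]

\begin{lemma}\label{lem:c}
We have $c_1=1$, $c_i(0)=0$ for $i\ge2$, and no $c_i$ is the zero polynomial.
\end{lemma}

\begin{proof}
The element $\mathrm{Ad}(l)f_\star-f_\star$ is a sum of vectors of weights
$-\alpha_\star-\delta$ with $\delta$ a nonzero sum of roots in $\Phi_0$, so
$c_1=1$. At $w=0$ we have $l=1$, so $c_i(0)=0$ for $i\ge2$.

For the last claim we first show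
$\mathfrak n_1=U(\mathfrak n_0)f_\star$, where $\mathfrak n_0$ acts by
$\mathrm{ad}$. The $f_j$ generate $\mathfrak n^-$, so $\mathfrak n_1$ is spanned
by iterated brackets
$[f_{j_1},[f_{j_2},\dots,[f_{j_{k-1}},f_{j_k}]\cdots]]$ in which $f_\star$
occurs exactly once. The entries to the left of $f_\star$ act by $\mathrm{ad}$
of elements of $\mathfrak n_0$. If $f_\star$ is not the last entry, the part to
its right is an element $Y\in\mathfrak n_0$, and $[f_\star,Y]=-[Y,f_\star]$. In
every case the bracket lies in $U(\mathfrak n_0)f_\star$. Now the span of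
$\mathrm{Ad}(U_0^-)f_\star$ is $U_0^-$-stable, hence $\mathfrak n_0$-stable,
and it contains $f_\star$. So it is all of $\mathfrak n_1$, and no coordinate
$c_i$ vanishes identically on the orbit.
\end{proof}

Define
\[
Q(y)=\tfrac12\sum_{i<j}\omega_{ij}y_iy_j,\qquad
L=L(y)=\tfrac12\sum_{i<j}\omega_{ij}\,c_i(w)\,y_j,\qquad
\kappa=Q(c)=L(c)\in\mathbb C[w].
\]
The linear form $L$ involves only $y_j$ with $j\ge2$. (In
Section~\ref{sec:sp4} we had $\omega_{12}=2$, $L=y_2$ and $\kappa=w$.)

\begin{lemma}\label{lem:translate}
Right multiplication $u\mapsto ue^{tf_\star}$ is the substitution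
\begin{equation}\label{eq:translate}
z\mapsto z-2tL-t^2\kappa,\qquad y\mapsto y+tc,\qquad w\mapsto w,
\end{equation}
and it sends $L$ to $L+t\kappa$. For $j\ne\star$, right multiplication by
$e^{tf_j}$ fixes $z$ and all $y_i$.
\end{lemma}

\begin{proof}
The last claim holds because $le^{tf_j}\in U_0^-$. For the first, put
$f(y)=\sum_iy_if_{\gamma_i}$. In the two-step nilpotent algebra
$\mathfrak n_1\oplus\mathbb Cf_\theta$ we have
$e^Xe^Y=e^{X+Y+\frac12[X,Y]}$, so
$\prod_ie^{y_if_{\gamma_i}}=\exp(f(y)+Q(y)f_\theta)$. Since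
$le^{tf_\star}=e^{tf(c)}l$,
\begin{align*}
ue^{tf_\star}&=e^{zf_\theta}\exp\bigl(f(y)+Q(y)f_\theta\bigr)e^{tf(c)}\,l\\
&=\exp\Bigl(f(y+tc)+\bigl(z+Q(y)+\tfrac t2\sum_{i<j}\omega_{ij}
(y_ic_j-y_jc_i)\bigr)f_\theta\Bigr)l .
\end{align*}
So $w'=w$, $y'=y+tc$, and the new coordinate $z'$ satisfies
\[
z'+Q(y+tc)=z+Q(y)+\tfrac t2\sum_{i<j}\omega_{ij}(y_ic_j-y_jc_i).
\]
Now $Q(y+tc)=Q(y)+\frac t2\sum_{i<j}\omega_{ij}(y_ic_j+c_iy_j)+t^2\kappa$.
Subtracting gives
$z'=z-t\sum_{i<j}\omega_{ij}c_iy_j-t^2\kappa=z-2tL-t^2\kappa$. Finally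
$L(y+tc)=L(y)+tL(c)=L+t\kappa$.
\end{proof}

\subsection{Making $\kappa$ nonzero}

Since $\omega_{ij}\ne0$ only if $\gamma_i+\gamma_j=\theta$, the sum $2\kappa$
has one term $\omega_{ij}c_ic_j$, $i<j$, for each pair in $\Phi_1$. The pair
$\{\gamma_1,\gamma_2\}$ contributes $\omega_{12}c_1c_2=\omega_{12}c_2$, which
is nonzero by Lemma~\ref{lem:c}. But the other pairs could cancel it, and here
the freedom in the choice of the sequence enters. Order $\Phi_1$ pair by pair,
starting with $\gamma_1,\gamma_2$. If in every pair except the first the two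
roots are interchanged, the contributions of these pairs change sign, because
$\omega_{ji}=-\omega_{ij}$. So the two values of $\kappa$ add up to
$\omega_{12}c_2\ne0$, and at least one of them is nonzero. \emph{We fix an
ordering with $\kappa\ne0$.} By Lemma~\ref{lem:translate},
\begin{equation}\label{eq:degrees}
\deg_\star z=2,\qquad\deg_jz=0\ (j\ne\star),\qquad\deg_\star\kappa=0,\qquad
\deg_\star L=1 .
\end{equation}

For $\mathrm{Sp}_4$ we have $\alpha_\star=\alpha$,
$\Phi_1=\{\alpha,\alpha+\beta\}$ and $\Phi_0=\{\beta\}$. There is only one pair,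
so $\kappa=\frac12\omega_{12}c_2\ne0$ automatically, and $S,S'$ are the
sequences of Theorem~\ref{thm:sp4}. Hence Theorem~\ref{thm:sp4} is the case
$G=\mathrm{Sp}_4$ of the proof in the next section.

\begin{remark}
The construction does not apply in type $A$, because $\kappa$ vanishes there.
In type $A_n$ with $n\ge2$, the two simple roots $\alpha_1,\alpha_n$ pair
nontrivially with $\theta^\vee$, and $\theta=\alpha_1+\dots+\alpha_n$. The
formula \eqref{eq:translate} holds with $f_1$ in place of $f_\star$. But the
roots in $\Phi_0$ involve only $\alpha_2,\dots,\alpha_{n-1}$, so every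
$\gamma_i$ with $c_i\ne0$ has $\alpha_1$-coefficient $1$. The sum of two such
roots has $\alpha_1$-coefficient $2$ and is not $\theta$. So $\kappa=0$ for
every enumeration of $\Phi_1$, and the same holds for $\alpha_n$. The function
$z$ is then at most linear along the lines, and there is no involution.
\end{remark}

\section{Proof of Theorems \ref{thm:sp4} and \ref{thm:main}}
\label{sec:proof}

Fix $\lambda$ with all $\lambda_j\ge1$. Let $\Gamma$ be
$\Gamma(S,\mathrm{lex},\lambda)$ or $\Gamma(S',\mathrm{rlex},\lambda)$, with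
the sequences of Section~\ref{sec:coords}. Let $d\in\mathbb N^s$ be the
exponent of the minimal monomial of $\kappa\in\mathbb C[w]$ for lex,
respectively rlex.

\subsection{The involution}

Let $\sigma$ be the $\mathbb C(w)$-linear map
\[
\sigma(y)=y-\frac{2L(y)}{\kappa}\,c .
\]
Since $L(c)=\kappa$, it is a reflection: it fixes the hyperplane $L=0$ and
sends $c$ to $-c$.

\begin{lemma}\label{lem:sigma}
Let $\psi\in\mathbb C[U^-]$ satisfy $\deg_\star\psi\le0$, and let
$\psi_0(y,w)=\psi(0,y,w)$. Then $\psi_0(\sigma(y),w)=\psi_0(y,w)$, and the same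
holds for each component of $\psi_0$ that is homogeneous in $y$.
\end{lemma}

\begin{proof}
By assumption $\psi(ue^{tf_\star})=\psi(u)$, that is,
\[
\psi(z-2tL-t^2\kappa,\ y+tc,\ w)=\psi(z,y,w)
\]
identically in $t$. Put $z=0$ and $t=-2L/\kappa$. The first argument becomes
$4L^2/\kappa-4L^2/\kappa=0$ and the second becomes $\sigma(y)$. The claim on
components follows because $\sigma$ is linear in $y$ over $\mathbb C(w)$.
\end{proof}

\subsection{Values close to the face}

Put
\[
D=\kappa y_1-L,\qquad\Delta=L^2+\kappa z .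
\]
By \eqref{eq:translate} and $c_1=1$, both are invariant under
$u\mapsto ue^{tf_\star}$:
\[
\kappa(y_1+t)-(L+t\kappa)=D,\qquad
(L+t\kappa)^2+\kappa(z-2tL-t^2\kappa)=\Delta .
\]
So $\deg_\star D=\deg_\star\Delta=0$. (Up to a factor $4$, $\Delta$ is the
discriminant of $z-2tL-t^2\kappa$ as a polynomial in $t$, and
$(D\pm\sqrt\Delta)/\kappa$ are the values of $y_1$ at the two points where the
line meets $\{z=0\}$.) Choose an integer $h\ge1$ such that, for all $j\ne\star$,
\[
\deg_jD\le h,\qquad\deg_jL\le h,\qquad\deg_j\Delta\le2h .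
\]
With $A_n,B_n$ as in \eqref{eq:AB}, put
\[
J_n=A_n(D,\Delta)+L\,B_n(D,\Delta).
\]
Here $A_n(D,\Delta)$ is a combination of the products $D^{n-2i}\Delta^i$, and
$LB_n(D,\Delta)$ of the products $LD^{n-1-2i}\Delta^i$. So
\[
\deg_\star J_n\le1,\qquad\deg_jJ_n\le nh\quad(j\ne\star).
\]
Since $D$ and $L$ do not involve $z$ and $\Delta|_{z=0}=L^2$,
\[
J_n|_{z=0}=(D+L)^n=\kappa^ny_1^n .
\]

For $n\ge1$ let $m=hn$ and $k_m=\lceil m\lambda_\star/2\rceil-1$. Then
$k_m\ge0$ because $\lambda_\star\ge1$, and $2k_m+1\le m\lambda_\star$. By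
\eqref{eq:degrees}, the function $z^{k_m}J_n$ has
$\deg_\star\le2k_m+1\le m\lambda_\star$ and
$\deg_j\le nh=m\le m\lambda_j$ for $j\ne\star$, since $\lambda_j\ge1$. So it
lies in $R_{m\lambda}$, and by Lemma~\ref{lem:sections} it comes from
$V(m\lambda)^*$. As $z$ is compared first and
$J_n|_{z=0}=\kappa^ny_1^n\ne0$, the minimal monomial is
$z^{k_m}y_1^nw^{nd}$ for both orders. Hence
\[
(m;\ k_m;\ n\epsilon_1;\ nd)\in\Gamma\qquad(m=hn).
\]
After division by $m$ these points converge, as $n\to\infty$, to the rational
point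
\[
p=\bigl(1;\ \tfrac{\lambda_\star}2;\ \tfrac1h\epsilon_1;\ \tfrac1hd\bigr).
\]

\subsection{No multiple of the limit point is a value}

By Lemma~\ref{lem:cone} it remains to show $Mp\notin\Gamma$ for all $M\ge1$.
Suppose $Mp\in\Gamma$. Replacing $M$ by $2hM$, we may assume that $2h$ divides
$M$. So there is $0\ne\varphi\in R_{M\lambda}$ with value
$(k;\,n\epsilon_1;\,nd)$, where $k=M\lambda_\star/2$ and $n=M/h\ge1$.

Since $z$ is compared first, $\varphi=z^k\psi$ with $\psi\in\mathbb C[U^-]$,
and $\psi_0=\psi|_{z=0}$ is nonzero with minimal monomial $y_1^nw^{nd}$. By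
\eqref{eq:degrees},
$\deg_\star\psi=\deg_\star\varphi-2k\le M\lambda_\star-2k=0$. Let
$\psi_n=\sum_{|b|=n}g_b(w)y^b$ be the component of $\psi_0$ of degree $n$ in
$y$. It contains $y_1^nw^{nd}$, which is minimal among the monomials of
$\psi_0$, and by Lemma~\ref{lem:sigma} it is $\sigma$-invariant.

We test this invariance on a line in $y$-space that passes through
$\epsilon_1$. Since $L$ does not involve $y_1$, we have $L(\epsilon_1)=0$, so
$\sigma(\epsilon_1+\tau c)=\epsilon_1-\tau c$ for a new variable $\tau$. Thus
\[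
F(\tau)=\psi_n(\epsilon_1+\tau\,c(w),\,w)
=\sum_{|b|=n}g_b(w)\,(1+\tau)^{b_1}\prod_{i\ge2}\bigl(\tau\,c_i(w)\bigr)^{b_i}
\in\mathbb C[w][\tau]
\]
is an even polynomial in $\tau$; here we used $c_1=1$.

\emph{The order lex.} Here $y$ is compared before $w$, so every $b$ with
$g_b\ne0$ satisfies $b\ge_{\mathrm{lex}}n\epsilon_1$. Hence $b_1\ge n$, and
$|b|=n$ forces $b=n\epsilon_1$. So $F(\tau)=g(w)(1+\tau)^n$ with
$g=g_{n\epsilon_1}\ne0$. Its coefficient of $\tau$ is $ng\ne0$, so $F$ is not
even, a contradiction.

\emph{The order rlex.} Now $w$ is compared before $y$, and other monomials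
$y^b$ may occur in $\psi_n$. What we know is that all $w$-exponents in all
$g_b$ are $\ge_{\mathrm{rlex}}nd$, and that $w^{nd}$ occurs in
$g_{n\epsilon_1}$ with a coefficient $\rho\ne0$. So we look at the coefficient
of $w^{nd}$ in $F(\tau)$, which is again even in $\tau$. The term
$b=n\epsilon_1$ contributes $\rho(1+\tau)^n$. Any other $b$ with $|b|=n$ has
$b_i>0$ for some $i\ge2$. Since $c_i(0)=0$ for $i\ge2$, all monomials of
$\prod_{i\ge2}c_i^{b_i}$ are nonconstant. Nonzero vectors of $\mathbb N^s$ are
$>_{\mathrm{rlex}}0$, so all $w$-exponents of $g_b\prod_{i\ge2}c_i^{b_i}$ are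
$>_{\mathrm{rlex}}nd$, and such $b$ contribute nothing. Hence
$\rho(1+\tau)^n$ is even in $\tau$, but its coefficient of $\tau$ is
$n\rho\ne0$, a contradiction.

So $\Gamma$ is not finitely generated. This proves Theorems~\ref{thm:sp4}
and~\ref{thm:main}. \qed

\section{$\mathrm{SL}_2$ and $\mathrm{SL}_3$}
\label{sec:A}

We prove Theorem~\ref{thm:A}. For $\mathrm{SL}_2$ the only birational sequence
is $(\alpha_1)$, and the semigroup was determined in the introduction. Let
$G=\mathrm{SL}_3$. The plan is to compute the values for all weights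
$p\varpi_1+q\varpi_2$ at once. We write down six obvious values and show by
counting that they generate everything.

Rescaling root vectors does not change $\nu$, so let
$f_{\alpha_1}=E_{21}$, $f_{\alpha_2}=E_{32}$,
$f_{\alpha_1+\alpha_2}=E_{31}$. For $u\in U^-$ put
\[
a=u_{21},\qquad b=u_{32},\qquad c=u_{31},\qquad c'=ab-c .
\]
The representation $V(\varpi_1)=\mathbb C^3$ gives
$R_{\varpi_1}=\langle1,a,c\rangle$, spanned by the entries of the first column
of $u$, and $V(\varpi_2)=\wedge^2\mathbb C^3$ gives
$R_{\varpi_2}=\langle1,b,c'\rangle$, spanned by the $2\times2$ minors of the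
first two columns.

\paragraph{The birational sequences.}
Both $\alpha_1$ and $\alpha_2$ must occur in $S$, since otherwise the map to
$U^-/[U^-,U^-]$, with coordinates $a,b$, would not be dominant. If the third
root is simple, then equal roots cannot be adjacent, since then the image would
have dimension at most two. This leaves $(\alpha_1,\alpha_2,\alpha_1)$ and
$(\alpha_2,\alpha_1,\alpha_2)$. Otherwise $S$ is one of the six orderings of
$\Delta_+$. Since $E_{32}E_{21}=E_{31}$ is the only nonzero product of two of
the matrices $E_{21},E_{32},E_{31}$, multiplying out gives the following.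
\begin{itemize}
\item $(\alpha_1,\alpha_2,\alpha_1)$: $a=x_1+x_3$, $b=x_2$, $c=x_2x_3$,
$c'=x_1x_2$.
\item $(\alpha_2,\alpha_1,\alpha_2)$: $a=x_2$, $b=x_1+x_3$, $c=x_1x_2$,
$c'=x_2x_3$.
\item Orderings of $\Delta_+$: $a,b$ are coordinates. If $x$ is the coordinate
of $\alpha_1+\alpha_2$, then $(c,c')=(x,\,ab-x)$ if $\alpha_1$ precedes
$\alpha_2$, and $(c,c')=(ab+x,\,-x)$ otherwise.
\end{itemize}

\paragraph{The six values.}
Put $A=\nu(a)$ and $B=\nu(b)$. We claim that for each of the four orders there
is a vector $C$ such that $A,B,C$ are linearly independent and one of the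
following holds:
\begin{itemize}
\item[(I)] $\nu(c)=C$ and $\nu(c')=A+B$;
\item[(I$'$)] $\nu(c)=A+B$ and $\nu(c')=C$;
\item[(II)] $\nu(c)=\nu(c')=C$.
\end{itemize}
Let $e_1,e_2,e_3$ be the unit vectors. For an ordering of $\Delta_+$, the
vectors $A$, $B$ and $C=\nu(x)$ are distinct unit vectors, and
$\nu(ab\pm x)\in\{A+B,C\}$. So we are in case (I) or (II)
if $\alpha_1$ precedes $\alpha_2$, and in case (I$'$) or (II) otherwise. For
$(\alpha_1,\alpha_2,\alpha_1)$ we have $B=e_2$, $\nu(c)=e_2+e_3$ and
$\nu(c')=e_1+e_2$. If $A=e_1$ this is (I) with $C=e_2+e_3$, and if $A=e_3$ it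
is (I$'$) with $C=e_1+e_2$. For $(\alpha_2,\alpha_1,\alpha_2)$ we have $A=e_2$,
$\nu(c)=e_1+e_2$ and $\nu(c')=e_2+e_3$. If $B=e_1$ this is (I$'$) with
$C=e_2+e_3$, and if $B=e_3$ it is (I) with $C=e_1+e_2$. In each case $A,B,C$
are linearly independent.

\paragraph{Counting.}
Let
\[
\widehat\Gamma=\{(p,q,\nu(\varphi))\mid p,q\ge0,\
0\ne\varphi\in R_{p\varpi_1+q\varpi_2}\}.
\]
This is a semigroup, since $R_\mu R_{\mu'}\subset R_{\mu+\mu'}$ by additivity
of the degrees $\deg_j$. Let $\Gamma'\subset\widehat\Gamma$ be the
subsemigroup, with $0$, generated by the values of $1,a,c$ in degree $(1,0)$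
and of $1,b,c'$ in degree $(0,1)$. An element of $\Gamma'$ in degree $(p,q)$
arises from $i_1$ copies of $\nu(a)$, $i_2$ of $\nu(c)$, $j_1$ of $\nu(b)$ and
$j_2$ of $\nu(c')$, with $i_1+i_2\le p$ and $j_1+j_2\le q$. We count these
elements, using that $A,B,C$ are linearly independent.

Case (I). The vectors are $(i_1+j_2)A+(j_1+j_2)B+i_2C$. Fix
$i_2=\gamma\in[0,p]$ and $j_1+j_2=\delta\in[0,q]$. Then $i_1$ runs over
$[0,p-\gamma]$ and $j_2$ over $[0,\delta]$ independently, so the coefficient of
$A$ takes exactly the values $0,\dots,p-\gamma+\delta$. The number of vectors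
is
\[
\sum_{\gamma=0}^p\sum_{\delta=0}^q(p-\gamma+\delta+1)
=\sum_{k=0}^p\sum_{\delta=0}^q(k+\delta+1)
=(p+1)(q+1)\,\frac{p+q+2}2 .
\]

Case (I$'$). The vectors are $(i_1+i_2)A+(j_1+i_2)B+j_2C$. This is case (I)
with $A$ and $B$, $i$ and $j$, $p$ and $q$ exchanged, and the count is
symmetric in $p$ and $q$.

Case (II). The vectors are $i_1A+j_1B+(i_2+j_2)C$ with $i_1\in[0,p]$ and
$j_1\in[0,q]$, and for fixed $i_1,j_1$ the coefficient of $C$ takes exactly the
values $0,\dots,(p-i_1)+(q-j_1)$. Summing $(p-i_1)+(q-j_1)+1$ gives the same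
number.

By Weyl's formula this number is
$\dim V(p\varpi_1+q\varpi_2)=\dim R_{p\varpi_1+q\varpi_2}$. Functions with
distinct values are linearly independent, so $\widehat\Gamma$ has at most this
many elements in degree $(p,q)$. Hence $\widehat\Gamma=\Gamma'$, with six
generators $g_1,\dots,g_6$ of degrees in $\{(1,0),(0,1)\}$.

\paragraph{Conclusion.}
Let $\lambda=\lambda_1\varpi_1+\lambda_2\varpi_2$. The monoid
\[
\Bigl\{(n,m)\in\mathbb N^6\times\mathbb N\ \Big|\
\sum_in_i\deg g_i=m(\lambda_1,\lambda_2)\Bigr\}
\]
is the set of integer points of a rational polyhedral cone, so it is finitely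
generated by Gordan's lemma. The additive map sending $(n,m)$ to $m$ together
with the $\mathbb N^3$-component of $\sum_in_ig_i$ has image
$\Gamma(S,\succ,\lambda)$, by Lemma~\ref{lem:sections} and
$\widehat\Gamma=\Gamma'$. So $\Gamma(S,\succ,\lambda)$ is finitely generated.
\qed

\begin{thebibliography}{9}

\bibitem{Bou}
Bourbaki, \emph{Lie}, Chapter VI.

\bibitem{HumLAG}
Humphreys, \emph{Linear Algebraic Groups}.

\bibitem{HumO}
Humphreys, \emph{Representations of Semisimple Lie Algebras in the BGG
Category $\mathcal O$}.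

\bibitem{source}
\emph{Newton-Oukounkov Bodies In Lie Theory},
\url{https://www.matem.unam.mx/%7Elara/BIRS17/XinFang.pdf}.

\end{thebibliography}

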